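# Extending unbounded functions from $A\times Y$ to $X\times Y$

All spaces are completely regular $T_1$-spaces. We write $C(T)$ for the continuous real-valued functions on $T$, $C(T,[0,1])$ for those with values in $[0,1]$, and $\omega=\{0,1,2,\dots\}$.

## 1. The case of a compact factor $Y$

**Definition.** A subset $E$ of a space $T$ is *$C$-embedded* in $T$ if every continuous real-valued function on $E$ extends continuously over $T$. It is *$C^*$-embedded* if every bounded one does.

The two notions differ: $\omega$ is $C^*$-embedded in $\beta\omega$, but the function $n\mapsto n$ does not extend, because continuous functions on the compact space $\beta\omega$ are bounded.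

These notes are about the following problem, taken from "Extension properties and the Niemytzki plane". Let $A$ be a closed $C$-embedded subset of $X$, let $Y$ be a space, and suppose that every *bounded* continuous function on $A\times Y$ extends over $X\times Y$. Must every continuous function on $A\times Y$ extend? In short: if $A\times Y$ is $C^*$-embedded in $X\times Y$, is it $C$-embedded?

If $Y$ is discrete, the answer is yes at once: extend over each slice $X\times\{y\}$ separately, using that $A$ is $C$-embedded. If $Y$ is compact, the answer is also yes. The proof uses a classical criterion. Two sets are *completely separated* in $T$ if some continuous $h:T\to[0,1]$ is $1$ on one and $0$ on the other. A *zero-set* is a set $h^{-1}(0)$ with $h\in C(T)$.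

**Criterion** (Gillman–Jerison, *Rings of Continuous Functions*, Theorem 1.18). A $C^*$-embedded set $E\subset T$ is $C$-embedded if and only if it is completely separated from every zero-set disjoint from it.

*Proof.* Let $E$ be $C$-embedded and let $Z=h^{-1}(0)$ be disjoint from $E$. Extend $1/h|_E$ to $u\in C(T)$. Then $uh$ is $1$ on $E$ and $0$ on $Z$, and $\max(0,\min(1,uh))$ separates them.

Conversely, let $E$ be $C^*$-embedded and completely separated from each zero-set disjoint from it, and let $f\in C(E)$. Extend $\arctan f$ to $G\in C(T)$. The set $Z=\{|G|\ge\pi/2\}$ is the zero-set of $\max(0,\pi/2-|G|)$ and misses $E$. Take $h:T\to[0,1]$ with $h=1$ on $E$ and $h=0$ on $Z$. Then $|Gh|<\pi/2$ everywhere: on $Z$ the product is $0$, and off $Z$ we have $|Gh|\le|G|<\pi/2$. So $\tan(Gh)$ is continuous on $T$ and extends $f$. $\square$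

Next comes the one place where compactness is used.

**Lemma 1.** Let $A$ be $C$-embedded in $X$, and let $F:X\times Y\to[0,1]$ be continuous and positive on $A\times Y$. For every nonempty compact $K\subset Y$ there is a continuous $\sigma_K:X\to[0,1]$ such that $\sigma_K=0$ on $A$, and $\sigma_K(x)=1$ whenever $F(x,y)=0$ for some $y\in K$.

*Proof.* Put $m(x)=\min_{y\in K}F(x,y)$.

We check that $m$ is continuous at $x_0\in X$. Let $\varepsilon>0$. For each $y\in K$ choose open $U_y\ni x_0$ and $V_y\ni y$ with $|F(x,z)-F(x_0,y)|<\varepsilon/2$ for $x\in U_y$, $z\in V_y$. Using this for $x$ and for $x_0$ gives $|F(x,z)-F(x_0,z)|<\varepsilon$ there. Finitely many $V_y$ cover $K$. On the intersection $U$ of the corresponding $U_y$ we get $|F(x,z)-F(x_0,z)|<\varepsilon$ for all $z\in K$, hence $|m(x)-m(x_0)|\le\varepsilon$.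

Since $F>0$ on $A\times K$ and $K$ is compact, $m>0$ on $A$. So the zero-set $\{m=0\}$ misses the $C$-embedded set $A$, and the Criterion gives a continuous $v:X\to[0,1]$ with $v=1$ on $A$ and $v=0$ on $\{m=0\}$. Put $\sigma_K=1-v$. If $F(x,y)=0$ with $y\in K$, then $m(x)=0$ and $\sigma_K(x)=1$. $\square$

**The compact case.** Let $Y$ be compact and nonempty, and let $Z$ be a zero-set of $X\times Y$ disjoint from $A\times Y$. Write $Z=F^{-1}(0)$ with $F:X\times Y\to[0,1]$. The function $(x,y)\mapsto\sigma_Y(x)$ of Lemma 1 is $0$ on $A\times Y$ and $1$ on $Z$. So $A\times Y$ is completely separated from $Z$. As it is $C^*$-embedded, it is $C$-embedded by the Criterion.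

What changes when $Y$ is not compact? The minimum over $Y$ becomes an infimum, and this need not be continuous. Take $X=\mathbb R$, $A=\{0\}$, $Y=\omega$ and $F(x,n)=\min(1,|1-nx|)$. Then $F(0,n)=1$ for all $n$, while $F(1/n,n)=0$, so $\inf_nF(x,n)$ is $1$ at $x=0$ and $0$ at $x=1/n$ for each $n\geq 1$. No continuous function of $x$ alone can be $0$ at $0$ and $1$ at all the points $1/n$. It can, however, be $0$ at $0$ and *positive* at all of them, and positivity is enough, as we see next.

## 2. From compact pieces to paracompact, locally $\sigma$-compact $Y$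

**Theorem 2.** Let $A$ be $C$-embedded in $X$, let $A\times Y$ be $C^*$-embedded in $X\times Y$, and let $Y$ be paracompact with every point having a $\sigma$-compact neighbourhood (e.g. $Y$ is $\sigma$-compact, or countable, or locally compact paracompact). Then $A\times Y$ is $C$-embedded in $X\times Y$.

On the examples: a $\sigma$-compact space is Lindelöf, and regular Lindelöf spaces are paracompact. A countable space is a countable union of one-point sets, hence $\sigma$-compact. In a locally compact space every point has a compact neighbourhood.

*Proof.* We may assume $Y\neq\emptyset$. Let $Z=F^{-1}(0)$, with $F:X\times Y\to[0,1]$ continuous, be disjoint from $A\times Y$. By the Criterion it suffices to separate $A\times Y$ from $Z$ completely.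

**Step 1: handle a $\sigma$-compact piece.** Let $P=\bigcup_{n\ge1}K_n\subset Y$ with $K_n$ nonempty and compact. With $\sigma_{K_n}$ from Lemma 1, put $\sigma_P=\sum_{n\ge1}2^{-n}\sigma_{K_n}$. The series converges uniformly, so $\sigma_P:X\to[0,1]$ is continuous. It is $0$ on $A$. If $F(x,y)=0$ with $y\in P$, then $y\in K_n$ for some $n$, so $\sigma_P(x)\ge2^{-n}>0$.

**Step 2: glue along $Y$.** The interiors of the $\sigma$-compact subsets of $Y$ cover $Y$. Since $Y$ is paracompact, there is a locally finite partition of unity $\{\pi_j\}$ on $Y$ such that each $\{\pi_j>0\}$ lies in a nonempty $\sigma$-compact set $P_j$. Put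
$$T(x,y)=\sum_j\pi_j(y)\,\sigma_{P_j}(x).$$
The sum is locally finite, so $T$ is continuous on $X\times Y$. It is $0$ on $A\times Y$. If $(x,y)\in Z$, choose $j$ with $\pi_j(y)>0$. Then $y\in P_j$, so $\sigma_{P_j}(x)>0$ and $T(x,y)>0$.

**Step 3: turn positivity into separation.** Both $F$ and $T$ are nonnegative, and where $F=0$ we are on $Z$, where $T>0$. So $F+T>0$ everywhere and $F/(F+T)$ is continuous with values in $[0,1]$. It is $1$ on $A\times Y$, where $T=0<F$, and $0$ on $Z$. $\square$

Paracompactness enters only in Step 2. If $Y$ is locally compact but not paracompact, we still have a function $\sigma_K$ for every compact $K$, but we may have no locally finite way to add uncountably many of them.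

The same thing can be said in terms of extensions. Suppose $A\times Y$ is $C^*$-embedded in $X\times Y$ and $K\subset Y$ is compact and clopen. A bounded continuous function on $A\times K$ extends by $0$ to $A\times Y$, then over $X\times Y$, and can be restricted to $X\times K$. So $A\times K$ is $C^*$-embedded in $X\times K$, and by the compact case it is $C$-embedded. Thus any $f\in C(A\times Y)$ extends over each single $X\times K$, and the only possible trouble is that these extensions do not fit together. This can really happen.

## 3. The counterexample, and the property of $Y$ it rests on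

**Definition.** A space is a *P-space* if every $G_\delta$-set in it is open. It is *zero-dimensional* if it has a base of clopen sets.

Besides discrete spaces, an example of a P-space is $\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the neighbourhoods of $\infty$ are the sets containing $\infty$ with countable complement: a countable intersection of such sets is again such a set.

**Theorem 1.** There are a space $X$, a closed $C$-embedded $A\subset X$ and a space $Y$ such that $A\times Y$ is $C^*$-embedded but not $C$-embedded in $X\times Y$. Moreover: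

* every open cover of $X$ is refined by a partition of $X$ into open sets (so $X$ is paracompact), $X$ is a P-space, and $X\setminus A$ consists of isolated points;
* $Y$ is locally compact and zero-dimensional, and every countable subset of $Y$ has compact closure in $Y$ (so $Y$ is countably compact);
* the non-extendable function can be taken with values in $\omega$.

Every point of this $Y$ has a compact neighbourhood, so Theorem 2 would apply if $Y$ were paracompact. Hence "paracompact" cannot be dropped in Theorem 2, even for locally compact $Y$, paracompact $X$ and closed $A$.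

The plan is to find a $Y$ that is an increasing union of compact clopen sets $K_\alpha$ ($\alpha<\omega_1$) and treats bounded and unbounded functions differently in the following sense. Suppose that along a sequence $\alpha_0\le\alpha_1\le\cdots$ we are given continuous functions $q_j$ on $K_{\alpha_j}$, each extending the previous one. If they all take values in $[0,1]$, they should have a common continuous extension over $Y$. If they are jointly unbounded, they should have none.

The first space one thinks of is $Y=\omega_1$ with the order topology and $K_\alpha=[0,\alpha]$. There the first half fails. The functions $q_j(n)=n \bmod 2$ on $[0,j]$, $j\in\omega$, extend one another, but no continuous function extends them all to the point $\omega$. So we replace the limit points of $\omega_1$ by Čech–Stone limit points.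

**Step 1: the space $Y$.** Let $D=\omega_1$ with the discrete topology. Recall that every bounded $p:D\to\mathbb R$ extends uniquely to a continuous function on $\beta D$. For $E\subset D$ the closure $\mathrm{cl}_{\beta D}E$ is clopen: the extension $\chi$ of the characteristic function of $E$ takes only the values $0,1$, because $D$ is dense, and $\{\chi=1\}$ is exactly $\mathrm{cl}_{\beta D}E$. (It is closed and contains $E$; it is open and its points in $D$ are those of $E$, so each of its points is in the closure of $E$.) These closures form a base of $\beta D$. Indeed, if $p\in U$ with $U$ open, take a continuous $h:\beta D\to[0,1]$ with $h(p)=1$ and $h=0$ off $U$, and put $E=\{\xi\in D:h(\xi)>1/2\}$. Then $p\in\mathrm{cl}E\subset\{h\ge1/2\}\subset U$.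

For $\alpha<\omega_1$ let
$$K_\alpha=\mathrm{cl}_{\beta D}\{\xi:\xi<\alpha\},\qquad Y=\bigcup_{\alpha<\omega_1}K_\alpha\subset\beta D .$$
Each $K_\alpha$ is compact and clopen, the $K_\alpha$ increase with $\alpha$, and $K_0=\emptyset$. The space $K_\omega$, for example, is a copy of $\beta\omega$. The space $Y$ contains $D$ as a dense subset and is open in $\beta D$, so it is locally compact, Hausdorff and zero-dimensional. We need three facts.

**(Y1)** *Every bounded $p:D\to\mathbb R$ has a unique continuous extension over $Y$. If two continuous functions on $Y$ (or on $K_\alpha$) agree on $\{\xi:\xi<\alpha\}$, they agree on $K_\alpha$.* For the first part, restrict the extension over $\beta D$; uniqueness holds since $D$ is dense. For the second, $\{\xi:\xi<\alpha\}$ is dense in $K_\alpha$.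

**(Y2)** *Every countable subset of $Y$ lies in some compact $K_\alpha$, and every continuous $h:Y\to\mathbb R$ is bounded.* If $y_n\in K_{\alpha_n}$, then all $y_n$ lie in $K_\alpha$ with $\alpha=\sup_n\alpha_n<\omega_1$. If $h$ were unbounded, choose $y_n$ with $|h(y_n)|>n$. All $y_n$ lie in one compact $K_\alpha$, on which $h$ is bounded, a contradiction.

**(Y3)** *Let $\alpha_0\le\alpha_1\le\cdots<\omega_1$ and let $q_j:K_{\alpha_j}\to[0,1]$ be continuous with $q_{j+1}|_{K_{\alpha_j}}=q_j$. Then there is a continuous $q:Y\to[0,1]$ with $q=q_j$ on $K_{\alpha_j}$ for all $j$.* Define $p:D\to[0,1]$ by $p(\xi)=q_j(\xi)$ if $\xi<\alpha_j$ for some $j$, and $p(\xi)=0$ otherwise. This is well defined because the $q_j$ extend one another. Let $q$ be the continuous extension of $p$ over $Y$; it has values in $[0,1]$ since $D$ is dense. By (Y1), $q=q_j$ on $K_{\alpha_j}$.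

By (Y2), every countable subset of $Y$ has compact closure. By (Y2) again, (Y3) fails for jointly unbounded $q_j$. This is the asymmetry we wanted.

## 4. Bounded functions $\omega_1\to\omega$ as a space, and the function $f$

**Step 2: define $A$ and $f$.** We want a function $f$ on $A\times Y$ whose slices $f(a,\cdot)$ are bounded, as they must be by (Y2), but grow along suitable sequences in $A$. We take all possible slices. Let $A$ be the set of all bounded functions $a:\omega_1\to\omega$, with the sets
$$[a|\beta]=\{b\in A:\ b(\xi)=a(\xi)\text{ for all }\xi<\beta\}\qquad(a\in A,\ \beta<\omega_1)$$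
as a base. If $b\in[a|\beta]$, then $[b|\beta]=[a|\beta]$. Hence two basic sets are disjoint or nested, and for each $\beta$ the family $\mathcal P_\beta=\{[a|\beta]:a\in A\}$ is a partition of $A$ into open sets. So every basic set is clopen. If $a(\xi)\ne b(\xi)$, then $[a|\xi+1]$ and $[b|\xi+1]$ are disjoint, so $A$ is Hausdorff. Since $\bigcap_n[a|\beta_n]=[a|\sup_n\beta_n]$, the space $A$ is a P-space.

For $a\in A$ let $\tilde a\in C(Y)$ be the extension of $a$ from (Y1), and put
$$f(a,y)=\tilde a(y).$$
The range of $a$ is finite, hence closed in $\mathbb R$, so $\tilde a$ takes values in it, and $f:A\times Y\to\omega$. If $b\in[a|\alpha]$, then $\tilde b=\tilde a$ on $K_\alpha$ by (Y1). So on the open set $[a|\alpha]\times K_\alpha$ we have $f(b,y)=\tilde a(y)$, which is continuous. These sets cover $A\times Y$, so $f$ is continuous.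

To see that $A$ has holes, choose $\beta_0<\beta_1<\cdots<\omega_1$, let $a_0\equiv0$, and let $a_{i+1}$ equal $a_i$ below $\beta_i$ and $i+1$ from $\beta_i$ on. All $a_i$ are bounded, and the sets $[a_i|\beta_i]$ decrease. Their intersection is empty: a member $b$ would satisfy $b(\beta_i)=a_{i+1}(\beta_i)=i+1$ for every $i$, so it would be unbounded. If a larger space $X$ had a point $s$ in the corresponding hole, an extension $F$ of $f$ would be forced to be unbounded on $\{s\}\times Y$, against (Y2). A bounded function $g$ on $A\times Y$ meets no such obstacle, because (Y3) supplies a slice for it at $s$. The task is to add such points so that *every* bounded $g$ extends, $A$ stays $C$-embedded, and no continuous $F$ extends $f$.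

**Step 3: continuous functions are locally constant in $a$ over each $K_\alpha$.** This will let us describe neighbourhoods by exact equalities.

**Lemma 2.** For $g\in C(A\times Y)$, $a\in A$ and $\alpha<\omega_1$ there is $\beta<\omega_1$ with $g(b,y)=g(a,y)$ for all $b\in[a|\beta]$ and $y\in K_\alpha$.

*Proof.* Fix $n\ge1$. Each $y\in K_\alpha$ has an open neighbourhood $V_y$ and an ordinal $\beta(y)<\omega_1$ with $|g(b,z)-g(a,y)|<1/(2n)$ for $b\in[a|\beta(y)]$ and $z\in V_y$. Taking $b=a$ as well, we get $|g(b,z)-g(a,z)|<1/n$ for such $b,z$. Finitely many $V_y$ cover $K_\alpha$. Let $\beta_n$ be the largest of the corresponding $\beta(y)$ (or $0$ if $K_\alpha=\emptyset$). Then $|g(b,z)-g(a,z)|<1/n$ for all $b\in[a|\beta_n]$, $z\in K_\alpha$. Now $\beta=\sup_n\beta_n<\omega_1$ works for all $n$ at once. $\square$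

## 5. Adding isolated points that carry a slice for every bounded function

**Step 4: define $X$ and its topology.** A new point should come with a prescribed slice for each bounded function, so that bounded functions extend by reading off the slice. It should also choose a block in each open partition of $A$; this will give paracompactness in Step 6. Let
$$\mathcal G=C(A\times Y,[0,1]),\qquad \mathcal W=\{\text{partitions of }A\text{ into nonempty open sets}\},$$
and for $w\in\mathcal W$ let $w(a)$ be the block of $w$ containing $a$. Consider all functions $s$ on the disjoint union $\mathcal G\sqcup\mathcal W$ with $s(g)\in C(Y,[0,1])$ for $g\in\mathcal G$ and $s(w)\in w$ for $w\in\mathcal W$. Each $a\in A$ yields one such function $\hat a$, by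
$$\hat a(g)=g(a,\cdot),\qquad \hat a(w)=w(a).$$
Let $S$ be the set of all such $s$ that are *not* of the form $\hat a$ with $a\in A$, and let $X=A\sqcup S$.

For $a\in A$, $\alpha,\beta<\omega_1$ and countable $\Phi\subset\mathcal G\sqcup\mathcal W$, call $(a,\alpha,\beta,\Phi)$ **admissible** if for all $b\in[a|\beta]$
$$g(b,\cdot)=g(a,\cdot)\ \text{on }K_\alpha\quad(g\in\Phi\cap\mathcal G),\qquad w(b)=w(a)\quad(w\in\Phi\cap\mathcal W).\tag{1}$$
*For given $a,\alpha,\Phi$, all sufficiently large $\beta<\omega_1$ are admissible.* Indeed, for $g\in\Phi\cap\mathcal G$ Lemma 2 gives a suitable $\beta_g$. For $w\in\Phi\cap\mathcal W$ the block $w(a)$ is open, so $[a|\beta_w]\subset w(a)$ for some $\beta_w$. As $\Phi$ is countable, the supremum of these ordinals is below $\omega_1$, and it and every larger $\beta$ satisfy (1).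

For admissible $(a,\alpha,\beta,\Phi)$ put
$$N(a,\alpha,\beta,\Phi)=[a|\beta]\cup\{s\in S:\ s(g)=g(a,\cdot)\text{ on }K_\alpha\ (g\in\Phi\cap\mathcal G),\ \ s(w)=w(a)\ (w\in\Phi\cap\mathcal W)\}.\tag{2}$$
For example, $N(a,0,\beta,\{\mathcal P_\beta\})$ consists of $[a|\beta]$ and all $s\in S$ with $s(\mathcal P_\beta)=[a|\beta]$. If $g_c$ is the constant function $c$, then $N(a,\alpha,\beta,\{g_c\})$ consists of $[a|\beta]$ and all $s\in S$ for which $s(g_c)$ equals $c$ on $K_\alpha$. Formula (2) also shows why the functions $\hat a$ were removed: as a point of $S$, $\hat a$ would lie in every $N(a,\alpha,\beta,\Phi)$ and could not be separated from $a$.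

Two rules govern these sets.

**(i)** *If $b\in[a|\beta]$ and $(a,\alpha,\beta,\Phi)$ is admissible, then $(b,\alpha,\beta,\Phi)$ is admissible and $N(b,\alpha,\beta,\Phi)=N(a,\alpha,\beta,\Phi)$.* Here $[b|\beta]=[a|\beta]$, and by (1) the data $g(b,\cdot)|_{K_\alpha}$, $w(b)$ coincide with $g(a,\cdot)|_{K_\alpha}$, $w(a)$. So do those of every other member of $[a|\beta]$.

**(ii)** *If $\alpha\le\alpha'$, $\beta\le\beta'$, $\Phi\subset\Phi'$ and both tuples are admissible, then $N(a,\alpha',\beta',\Phi')\subset N(a,\alpha,\beta,\Phi)$.* The conditions on the left are stronger.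

*The sets $N(\cdot)$ and the singletons $\{s\}$, $s\in S$, form a base of a topology on $X$.* They cover $X$. Let $x$ be in the intersection of two of them. If $x\in S$, use $\{x\}$. If $x=b\in A$, both sets are of the form $N(\cdot)$, and by (i) they are $N(b,\alpha_1,\beta_1,\Phi_1)$ and $N(b,\alpha_2,\beta_2,\Phi_2)$. Put $\alpha=\max(\alpha_1,\alpha_2)$, $\Phi=\Phi_1\cup\Phi_2$, and choose $\beta\ge\beta_1,\beta_2$ with $(b,\alpha,\beta,\Phi)$ admissible. By (ii), $N(b,\alpha,\beta,\Phi)$ lies in both.

*$X$ is a P-space.* A $G_\delta$-set containing $b\in A$ contains an intersection of sets $N(b,\alpha_n,\beta_n,\Phi_n)$, $n\in\omega$. With $\alpha=\sup\alpha_n$, $\Phi=\bigcup\Phi_n$ (countable) and an admissible $\beta\ge\sup\beta_n$, the set $N(b,\alpha,\beta,\Phi)$ lies in all of them by (ii). Points of $S$ are isolated.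

*$A$ has its old topology as a subspace and is closed.* Indeed $N(a,\alpha,\beta,\Phi)\cap A=[a|\beta]$, each $[a|\beta]$ arises as $N(a,0,\beta,\emptyset)\cap A$, and $S$ is open because it consists of isolated points.

**Step 5: $X$ is $T_1$ with a clopen base, hence completely regular.**

*Each $\{s\}$, $s\in S$, is clopen.* The other points of $S$ are isolated, so we only need, for each $a\in A$, a neighbourhood of $a$ missing $s$. Since $s\ne\hat a$, one of two things happens. Either $s(w)\ne w(a)$ for some $w$, and then $N(a,0,\beta,\{w\})$ with $\beta$ admissible misses $s$. Or $s(g)(y)\ne g(a,y)$ for some $g$ and some $y\in Y$, and then, choosing $\alpha$ with $y\in K_\alpha$ and an admissible $\beta$, the set $N(a,\alpha,\beta,\{g\})$ misses $s$.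

*If $\mathcal P_\beta\in\Phi$, then $N(a,\alpha,\beta,\Phi)$ is clopen.* Points of $S$ outside it are isolated. Let $b\in A\setminus[a|\beta]$. The tuple $(b,0,\beta,\{\mathcal P_\beta\})$ is admissible, since all members of $[b|\beta]$ lie in the block $[b|\beta]$ of $\mathcal P_\beta$. The set $N(b,0,\beta,\{\mathcal P_\beta\})$ is disjoint from $N(a,\alpha,\beta,\Phi)$: in $A$ because $[a|\beta]\cap[b|\beta]=\emptyset$, and in $S$ because a common point $s$ would have $s(\mathcal P_\beta)=[a|\beta]$ and $s(\mathcal P_\beta)=[b|\beta]$.

*These clopen sets suffice.* If $(a,\alpha,\beta,\Phi)$ is admissible, so is $(a,\alpha,\beta,\Phi\cup\{\mathcal P_\beta\})$, and by (ii) $N(a,\alpha,\beta,\Phi)$ contains the clopen neighbourhood $N(a,\alpha,\beta,\Phi\cup\{\mathcal P_\beta\})$ of $a$. With (i), this shows that $X$ has a clopen base. Two distinct points $a,b\in A$ have $[a|\beta]\ne[b|\beta]$ for some $\beta$, and then $N(a,0,\beta,\{\mathcal P_\beta\})$ and $N(b,0,\beta,\{\mathcal P_\beta\})$ are disjoint. Together with the clopen singletons $\{s\}$, this shows that $X$ is Hausdorff. A $T_1$-space with a clopen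 base is completely regular.

**Step 6: every open cover $\mathcal O$ of $X$ is refined by a partition into open sets.** We first find a canonical partition of $A$ and then use it as a coordinate of the points of $S$.

For $a\in A$ let $\beta^*(a)$ be the least $\beta$ such that, for some $\alpha$ and $\Phi$, the tuple $(a,\alpha,\beta,\Phi)$ is admissible and $N(a,\alpha,\beta,\Phi)$ is contained in a member of $\mathcal O$. Such $\beta$ exist, because the basic sets containing $a$ are of the form $N(a,\cdot)$ by (i).

*If $b\in[a|\beta^*(a)]$, then $\beta^*(b)=\beta^*(a)$.* By (i), a tuple that works for $a$ with $\beta^*(a)$ also works with $b$ in place of $a$, so $\beta^*(b)\le\beta^*(a)$. Suppose $\beta^*(b)<\beta^*(a)$. As $a$ and $b$ agree below $\beta^*(a)$, we have $a\in[b|\beta^*(b)]$, and the same argument gives $\beta^*(a)\le\beta^*(b)$, a contradiction.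

*The sets $[a|\beta^*(a)]$ form a partition $w^*\in\mathcal W$.* If $c\in[a|\beta^*(a)]\cap[a'|\beta^*(a')]$, then $\beta^*(a)=\beta^*(c)=\beta^*(a')$, so both sets equal $[c|\beta^*(c)]$.

For each $C\in w^*$, say $C=[a|\beta^*(a)]$, the definition of $\beta^*(a)$ gives a basic set $N_C=N(a,\alpha,\beta^*(a),\Phi)$ contained in a member of $\mathcal O$, and $N_C\cap A=C$. Put
$$O_C=C\cup\{s\in S:\ s(w^*)=C\}.$$
This set is open. For $a\in C$ choose $\beta$ with $[a|\beta]\subset C$. Then $w^*(b)=C=w^*(a)$ for all $b\in[a|\beta]$, so $(a,0,\beta,\{w^*\})$ is admissible, and $N(a,0,\beta,\{w^*\})=[a|\beta]\cup\{s\in S:s(w^*)=C\}\subset O_C$. The sets $O_C$ ($C\in w^*$) are pairwise disjoint. Hence the sets $M_C=N_C\cap O_C$ are open and pairwise disjoint, they cover $A$ since $C\subset M_C$, and each lies in a member of $\mathcal O$. Together with the singletons of the points not covered, all of which are in $S$ and isolated, they form a partition of $X$ into open sets refining $\mathcal O$.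

A partition into open sets is locally finite, so $X$ is paracompact Hausdorff, hence normal. By the Tietze–Urysohn theorem the closed set $A$ is $C$-embedded in $X$.

## 6. Bounded functions extend, and $f$ does not

**Step 7: $A\times Y$ is $C^*$-embedded in $X\times Y$.** After an affine change of values it suffices to extend $g\in\mathcal G$. We read the slices off the points of $S$:
$$\tilde g(a,y)=g(a,y)\ (a\in A),\qquad \tilde g(s,y)=s(g)(y)\ (s\in S).$$
On the open set $\{s\}\times Y$ the function $\tilde g$ is continuous, because $s(g)$ is. Let $(a,y)\in A\times Y$. Choose $\alpha$ with $y\in K_\alpha$ and $\beta$ with $(a,\alpha,\beta,\{g\})$ admissible. Let $(x,z)$ be in the open set $N(a,\alpha,\beta,\{g\})\times K_\alpha$, which contains $(a,y)$. If $x\in[a|\beta]$, then $\tilde g(x,z)=g(x,z)=g(a,z)$ by (1). If $x=s\in S$, then $\tilde g(x,z)=s(g)(z)=g(a,z)$ by (2). So $\tilde g(x,z)=g(a,z)$ on this set, which is continuous. Hence $\tilde g$ is a continuous extension of $g$.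

**Step 8: $f$ has no continuous extension.** Suppose $F:X\times Y\to\mathbb R$ is continuous and $F|_{A\times Y}=f$. We walk into a hole of $A$, as in Section 4, letting the neighbourhoods that $F$ needs decide how far to go at each stage. Then we build a point $s\in S$ that lies in all these neighbourhoods.

*The recursion.* We choose $a_i\in A$, $y_i\in Y$, $\alpha_i,\beta_i<\omega_1$ and countable $\Phi_i$ ($i\in\omega$) such that

1. $(a_i,\alpha_i,\beta_i,\Phi_i)$ is admissible;
2. $|F(x,y_i)-f(a_i,y_i)|<1$ for all $x\in N(a_i,\alpha_i,\beta_i,\Phi_i)$;
3. $f(a_i,y_i)=i$;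
4. $a_{i+1}\in[a_i|\beta_i]$, $\alpha_i\le\alpha_{i+1}$, $\Phi_i\subset\Phi_{i+1}$.

Start with $a_0\equiv0$ and $y_0=0\in D$, so $f(a_0,y_0)=0$. Continuity of $F(\cdot,y_0)$ at $a_0$, together with (i), gives $\alpha_0,\beta_0,\Phi_0$ with 1 and 2.

Given stage $i$, let $a_{i+1}$ equal $a_i$ on $\{\xi:\xi<\beta_i\}$ and $i+1$ on $\{\xi:\beta_i\le\xi<\omega_1\}$. This is a bounded function, so $a_{i+1}\in A$ and $a_{i+1}\in[a_i|\beta_i]$. Let $y_{i+1}=\beta_i\in D$. Then $f(a_{i+1},y_{i+1})=a_{i+1}(\beta_i)=i+1$. By continuity of $F(\cdot,y_{i+1})$ at $a_{i+1}$, and (i), there is a basic set $N(a_{i+1},\alpha',\beta',\Phi')$ on which $|F(\cdot,y_{i+1})-(i+1)|<1$. Put $\alpha_{i+1}=\max(\alpha_i,\alpha')$ and $\Phi_{i+1}=\Phi_i\cup\Phi'$, and choose $\beta_{i+1}\ge\beta'$ with $(a_{i+1},\alpha_{i+1},\beta_{i+1},\Phi_{i+1})$ admissible. By (ii) the new basic set lies in the old one, so 2 holds.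

*Coherence.* Let $g\in\Phi_i\cap\mathcal G$ and $j\ge i$. Then $g\in\Phi_j$, and since $a_{j+1}\in[a_j|\beta_j]$, condition 1 and (1) give $g(a_{j+1},\cdot)=g(a_j,\cdot)$ on $K_{\alpha_j}$. As the $K_{\alpha_j}$ increase with $j$, iterating this yields
$$g(a_k,\cdot)=g(a_j,\cdot)\ \text{ on }K_{\alpha_j}\qquad(k\ge j\ge i,\ g\in\Phi_i\cap\mathcal G).\tag{3}$$
In the same way,
$$w(a_k)=w(a_j)\qquad(k\ge j\ge i,\ w\in\Phi_i\cap\mathcal W).\tag{4}$$

*The point $s$.* Let $\Phi=\bigcup_i\Phi_i$, a countable set.

* Let $g\in\Phi\cap\mathcal G$, and let $i(g)$ be the least $i$ with $g\in\Phi_i$. By (3), the functions $q_j=g(a_j,\cdot)|_{K_{\alpha_j}}$, $j\ge i(g)$, extend one another, and they take values in $[0,1]$. Let $s(g)\in C(Y,[0,1])$ be a common extension, which exists by (Y3). Then $s(g)=g(a_j,\cdot)$ on $K_{\alpha_j}$ whenever $g\in\Phi_j$.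
* Let $w\in\Phi\cap\mathcal W$. By (4), $w(a_j)$ is the same block for all $j$ with $w\in\Phi_j$. Let $s(w)$ be this block.
* The constant functions $g_c\equiv c$ on $A\times Y$, $c\in[0,1]$, are uncountably many members of $\mathcal G$. Choose $c$ with $g_c\notin\Phi$, and let $s(g_c)$ be a constant in $[0,1]$ different from $c$.
* On the rest of $\mathcal G\sqcup\mathcal W$ let $s$ take arbitrary allowed values.

For every $a\in A$ we have $\hat a(g_c)=g_c(a,\cdot)\equiv c\ne s(g_c)$, so $s\ne\hat a$. Hence $s\in S$. By the first two items and (2), $s\in N(a_j,\alpha_j,\beta_j,\Phi_j)$ for every $j\in\omega$.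

*The contradiction.* By conditions 2 and 3, $|F(s,y_j)-j|<1$, so $F(s,y_j)>j-1$ for every $j$. Thus the continuous function $F(s,\cdot):Y\to\mathbb R$ is unbounded, which contradicts (Y2). So $f$ does not extend, and $A\times Y$ is not $C$-embedded in $X\times Y$. Together with Steps 1–7 this proves Theorem 1. $\blacksquare$
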